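\title{Codivisible singular inner functions in $H^\infty+C$}

\begin{abstract}
We show that two distinct singular inner functions can divide each other in the algebra $H^\infty+C$ on the unit circle. There is an infinite family of pairwise codivisible singular functions, and there is a codivisible pair whose measures are mutually singular. In the opposite direction, the measures of two codivisible singular functions have the same closed support, and they are equal if this support is countable. The examples are inner factors of differences $S_\mu-G$, where $G$ is a small outer function and $G\overline{S_\mu}$ is continuous on the circle. The function $\log(G/S_\mu)$ is built first: it is the projection of the universal covering surface of the plane minus a lattice, after each sheet over the left half-plane has been cut along a curve, at depths that tend slowly to infinity.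
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb D$ be the open unit disk, $\mathbb T$ the unit circle, $\lambda$ normalized Lebesgue measure on $\mathbb T$, and $L^\infty=L^\infty(\lambda)$. We write $H^\infty$ for the bounded holomorphic functions in $\mathbb D$, identified with their boundary functions in $L^\infty$, and $C$ for the continuous complex-valued functions on $\mathbb T$. The sum $H^\infty+C$ is a closed subalgebra of $L^\infty$. If $\mathcal A$ is a subalgebra of $L^\infty$ and $f,g\in\mathcal A$, then $g$ \emph{divides} $f$ in $\mathcal A$ if $f=gh$ for some $h\in\mathcal A$, and $f,g$ are \emph{codivisible} in $\mathcal A$ if each divides the other.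

A function in $H^\infty$ is \emph{inner} if it has modulus $1$ almost everywhere on $\mathbb T$. Two inner functions are \emph{mutually prime} in $H^\infty$ if every inner function that divides both in $H^\infty$ is constant. For a finite positive Borel measure $\mu$ on $\mathbb T$ that is singular with respect to $\lambda$, put
\[
S_\mu(z)=\exp\Bigl(-\int_{\mathbb T}\frac{\xi+z}{\xi-z}\,d\mu(\xi)\Bigr),\qquad z\in\mathbb D .
\]
This is an inner function without zeros, $S_{\mu+\nu}=S_\mu S_\nu$, and $S_0=1$. A \emph{singular function} is a function $cS_\mu$ with $|c|=1$ and $\mu\neq0$. It determines $\mu$, and two singular functions are \emph{distinct} if their measures differ, that is, if they are not constant multiples of one another.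

In $H^\infty$, division of singular functions is the order of measures: $c_1S_\mu$ divides $c_2S_\nu$ if and only if $\mu\le\nu$. Distinct singular functions are therefore never codivisible in $H^\infty$. The algebra $H^\infty+C$ has many more units. Every continuous function without zeros on $\mathbb T$ is one, and so is every finite Blaschke product, which means that division in $H^\infty+C$ does not see finitely many zeros. It is known that much more is lost. Two infinite Blaschke products can be mutually prime in $H^\infty$ and codivisible in $H^\infty+C$; a Blaschke product and a singular function can be codivisible in $H^\infty+C$; and there are singular functions $\varphi,\psi$ such that $\psi$ does not divide $\varphi$ in $H^\infty$ while $\psi^n$ divides $\varphi$ in $H^\infty+C$ for every positive integer $n$. This leads to the following question, posed in \cite{division}.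

\begin{quote}
\emph{Can two distinct singular functions be codivisible in $H^\infty+C$?}
\end{quote}

Since $|S_\mu|=1$ a.e., the only possible quotient of $S_\nu$ by $S_\mu$ is $S_\nu\overline{S_\mu}$. Hence
\begin{equation}\label{eq:quotient}
S_\mu,\,S_\nu\ \text{are codivisible in } H^\infty+C\iff S_\nu\overline{S_\mu}\ \text{and}\ S_\mu\overline{S_\nu}\ \text{both lie in } H^\infty+C .
\end{equation}
The simplest cases suggest a negative answer. If $\mu\le\nu$ and $\mu\ne\nu$, then $S_\nu\overline{S_\mu}=S_{\nu-\mu}$, and codivisibility would make the singular function $S_{\nu-\mu}$ a unit of $H^\infty+C$; Lemma~\ref{lem:moduli} shows that this never happens. In general \eqref{eq:quotient} allows us to cancel the common part $\mu\wedge\nu$, the largest measure below both $\mu$ and $\nu$. What remains is a pair of mutually singular measures, and by the same lemma the moduli of their singular functions must be asymptotically equal at the circle. For measures with countable closed support this is indeed impossible. In general it is possible.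

\begin{theorem}\label{thm:main}
There are distinct singular functions which are codivisible in $H^\infty+C$.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] There are infinitely many pairwise distinct singular functions $S_\mu,S_{\nu_0},S_{\nu_1},\dots$ which are pairwise codivisible in $H^\infty+C$.
\item[(b)] There are nonzero mutually singular measures $\mu',\nu'$, so that $S_{\mu'}$ and $S_{\nu'}$ are mutually prime in $H^\infty$, with $S_{\mu'},S_{\nu'}$ codivisible in $H^\infty+C$.
\item[(c)] If singular functions $S_\mu,S_\nu$ are codivisible in $H^\infty+C$, then $\mu$ and $\nu$ have the same closed support. If moreover $\mu\neq\nu$, then the mutually singular measures $\mu-\mu\wedge\nu$ and $\nu-\mu\wedge\nu$ are both nonzero and have the same closed support, which is a perfect set. Consequently, if $\mu$ or $\nu$ has countable closed support, codivisibility forces $\mu=\nu$.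
\end{enumerate}
\end{theorem}

Section~\ref{sec:background} recalls the textbook facts that we use. Section~\ref{sec:rigidity} proves part (c) and reduces part (b) to Theorem~\ref{thm:main}. Section~\ref{sec:perturb} contains the mechanism that produces codivisible pairs, perturbation by an outer function, and works it out for a point mass; the obstruction that appears there dictates the construction in Sections~\ref{sec:surfaces}--\ref{sec:recover}.

\section{Poisson integrals and factorization}\label{sec:background}

For a finite real Borel measure $\sigma$ on $\mathbb T$ let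
\[
P[\sigma](z)=\int_{\mathbb T}\frac{1-|z|^2}{|\xi-z|^2}\,d\sigma(\xi),\qquad
\mathcal H[\sigma](z)=\int_{\mathbb T}\frac{\xi+z}{\xi-z}\,d\sigma(\xi),
\]
and for real $w\in L^1(\lambda)$ let $P[w]=P[w\lambda]$, $\mathcal H[w]=\mathcal H[w\lambda]$. The function $\mathcal H[\sigma]$ is holomorphic in $\mathbb D$ with real part $P[\sigma]$, and $P[\sigma](0)=\sigma(\mathbb T)$. In particular $S_\mu=e^{-\mathcal H[\mu]}$ and $|S_\mu|=e^{-P[\mu]}$. Radial limits are denoted by $u^*(\xi)=\lim_{t\to1}u(t\xi)$.

\begin{enumerate}
\item[(P1)] Every harmonic function $u\ge0$ in $\mathbb D$ is $P[\sigma]$ for a unique finite measure $\sigma\ge0$, the weak-$*$ limit of the measures $u(t\,\cdot)\lambda$ as $t\to1$. For an open set $J\subset\mathbb T$ we have $\sigma(J)=0$ if and only if $P[\sigma](z)\to0$ as $z\to\xi$ for every $\xi\in J$. (If $\sigma(J)=0$, use that the kernel tends to $0$ uniformly on $\mathbb T\setminus J$. Conversely, $u(t\,\cdot)\to0$ uniformly on compact subsets of $J$, and one integrates against continuous functions with compact support in $J$.)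
\item[(P2)] If $w\in L^1(\lambda)$ is continuous on an open set $J\subset\mathbb T$, then $P[w](z)\to w(\xi)$ as $z\to\xi\in J$.
\item[(P3)] If $u$ is harmonic in $\mathbb D$ and $\sup_{t<1}\int u(t\xi)^2\,d\lambda(\xi)<\infty$, then $u^*$ exists a.e., $u^*\in L^2(\lambda)$ and $u=P[u^*]$. This applies to bounded $u$. It also applies to $u=\operatorname{Re}F$ when $F=u+iv$ is holomorphic and $v$ is bounded, because the mean value property of $F^2$ gives $\int(u^2-v^2)(t\xi)\,d\lambda(\xi)=\operatorname{Re}F(0)^2$.
\item[(H1)] If $g\in H^\infty$, then $g^*$ exists a.e.\ and $\sup_{\mathbb D}|g|=\|g^*\|_\infty$. If $g\not\equiv0$, then $\log|g^*|\in L^1(\lambda)$, so that $g^*\neq0$ a.e., and $\log|g|\le P[\log|g^*|]$.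
\item[(H2)] A function $O\in H^\infty$ is \emph{outer} if it has no zeros and $\log|O|=P[\log|O^*|]$. The outer functions are the functions $ce^{\mathcal H[u]}$ with $|c|=1$ and $u\in L^1(\lambda)$ real and bounded above; here $u=\log|O^*|$. Every $g\in H^\infty$, $g\not\equiv0$, factors as $g=cBS_\nu O$, where $|c|=1$, $B$ is the Blaschke product with the zeros of $g$, $\nu\ge0$ is singular (possibly $0$), and $O$ is outer with $|O^*|=|g^*|$. The function $cBS_\nu$ is the \emph{inner factor} of $g$.
\item[(H3)] No singular function divides an outer function in $H^\infty$. Indeed, if $O=S_\nu g$ is outer and $g\in H^\infty$, then $g(0)\neq0$, $|g^*|=|O^*|$, and (H1) gives $\log|g(0)|\le\int\log|O^*|\,d\lambda=\log|O(0)|=\log|g(0)|-\nu(\mathbb T)$, so $\nu=0$.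
\end{enumerate}

\section{What codivisibility preserves}\label{sec:rigidity}

If $S_\mu$ divides $S_\nu$ in $H^\infty$, then $|S_\nu|\le|S_\mu|$ in $\mathbb D$. In $H^\infty+C$ the inequality survives near the circle. The reason is that a continuous function is uniformly close to a trigonometric polynomial, whose negative powers are cleared by a factor $z^N$, and $|z^N|\to1$ at the circle.

\begin{lemma}\label{lem:moduli}
Let $\mu,\nu\ge0$ be finite singular measures, possibly $0$, let $|c|=1$, and suppose that $cS_\nu=S_\mu h$ on $\mathbb T$ with $h\in H^\infty+C$. Then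
\[
\limsup_{|z|\to1}\bigl(|S_\nu(z)|-|S_\mu(z)|\bigr)\le0 .
\]
In particular, if $\nu=0$ then $\mu=0$.
\end{lemma}

\begin{proof}
We have $|h|=1$ a.e. Let $\varepsilon>0$. Write $h=g+q$ with $g\in H^\infty$ and $q\in C$, choose a trigonometric polynomial $p$ with $\|q-p\|_\infty\le\varepsilon$, and choose $N$ so that $z^Np$ is a polynomial in $z$. Then $g_1=z^Ng+z^Np$ lies in $H^\infty$ and $\|z^Nh-g_1\|_\infty=\|q-p\|_\infty\le\varepsilon$, so $\|g_1\|_\infty\le1+\varepsilon$. The function $cz^NS_\nu-S_\mu g_1\in H^\infty$ equals $S_\mu(z^Nh-g_1)$ on $\mathbb T$, so by (H1) its modulus is at most $\varepsilon$ in $\mathbb D$. Thus $|z|^N|S_\nu|\le\varepsilon+(1+\varepsilon)|S_\mu|$, and therefore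
\[
|S_\nu(z)|-|S_\mu(z)|\le(1-|z|^N)+2\varepsilon,\qquad z\in\mathbb D .
\]
Let $|z|\to1$ and then $\varepsilon\to0$.

Now let $\nu=0$ and suppose that $\mu\ne0$. Then $\inf_{\mathbb D}|S_\mu|=0$: otherwise $1/S_\mu$ would be a bounded function with unimodular boundary values, so $|1/S_\mu|\le1$ by (H1), whereas $|1/S_\mu(0)|=e^{\mu(\mathbb T)}>1$. Since $S_\mu$ has no zeros, there are points $z_i$ with $|z_i|\to1$ and $S_\mu(z_i)\to0$. This contradicts $\limsup_{|z|\to1}(1-|S_\mu(z)|)\le0$.
\end{proof}

To cancel the common part, let $\alpha,\beta$ be the densities of $\mu,\nu$ with respect to $\sigma=\mu+\nu$. Then $\mu\wedge\nu=\min(\alpha,\beta)\sigma$, and the measures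
\[
\mu'=\mu-\mu\wedge\nu=(\alpha-\beta)^+\sigma,\qquad \nu'=\nu-\mu\wedge\nu=(\beta-\alpha)^+\sigma
\]
are carried by the disjoint sets $\{\alpha>\beta\}$ and $\{\alpha<\beta\}$, so they are mutually singular.

\begin{lemma}\label{lem:cancel}
Let $S_\mu,S_\nu$ be codivisible in $H^\infty+C$ and $\mu\neq\nu$. Then $\mu'$ and $\nu'$ are both nonzero, and $S_{\mu'},S_{\nu'}$ are codivisible in $H^\infty+C$ and mutually prime in $H^\infty$.
\end{lemma}

\begin{proof}
From $S_\mu=S_{\mu'}S_{\mu\wedge\nu}$ and $S_\nu=S_{\nu'}S_{\mu\wedge\nu}$ we get $S_{\mu'}\overline{S_{\nu'}}=S_\mu\overline{S_\nu}$ a.e., so $S_{\mu'}$ and $S_{\nu'}$ divide each other in $H^\infty+C$ by \eqref{eq:quotient}. If one of $\mu',\nu'$ were $0$, so would be the other by Lemma~\ref{lem:moduli}, and then $\mu=\nu$. An inner function that divides $S_{\mu'}$ and $S_{\nu'}$ in $H^\infty$ has no zeros, so by (H2) it is $cS_\kappa$, and $\kappa\le\mu'$, $\kappa\le\nu'$. Mutual singularity gives $\kappa=0$.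
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $J$ be an open arc with $\mu(J)=0$ and let $\xi\in J$. By (P1), $|S_\mu(z)|=e^{-P[\mu](z)}\to1$ as $z\to\xi$. Since $S_\nu$ divides $S_\mu$, Lemma~\ref{lem:moduli} gives $\limsup_{|z|\to1}(|S_\mu|-|S_\nu|)\le0$, so $|S_\nu(z)|\to1$, that is, $P[\nu](z)\to0$ as $z\to\xi$. By (P1), $\nu(J)=0$. The roles of $\mu$ and $\nu$ are symmetric, so the two measures vanish on the same open arcs and have the same closed support.

Let $\mu\neq\nu$. By Lemma~\ref{lem:cancel} the first part applies to $\mu'$ and $\nu'$: they are nonzero and have the same closed support $K\neq\emptyset$. An isolated point of the support of a measure is an atom, so an isolated point of $K$ would be an atom of both $\mu'$ and $\nu'$, against mutual singularity. Hence $K$ is perfect. A nonempty perfect subset of $\mathbb T$ is uncountable, and $K\subset\operatorname{supp}\mu=\operatorname{supp}\nu$. So if one of the supports is countable, then $\mu=\nu$.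
\end{proof}

\begin{remark}\label{rem:moduli}
The cancellation step uses codivisibility itself and not only its consequence $|S_\mu|-|S_\nu|\to0$, which does not force $\mu=\nu$ even for countable supports. Put $\tau=x+iy=i(1+z)/(1-z)$, so that $y>0$, $1-|z|^2=4y/|\tau+i|^2$ and $P[\delta_1]=y$. For $\xi_n=(n-i)/(n+i)$ we have $\xi_n-z=2i(n-\tau)/((n+i)(\tau+i))$, hence $P[\delta_{\xi_n}]=(1+n^2)\,y/|\tau-n|^2$. Let
\[
\mu=\sum_{n\in\mathbb Z\setminus\{0\}}\frac{|n|^{1/2}}{1+n^2}\,\delta_{\xi_n},\qquad \nu=\mu+\delta_1 .
\]
Both measures are finite and have the countable closed support $\{1\}\cup\{\xi_n:n\ne0\}$, and $|S_\mu|-|S_\nu|=e^{-P[\mu]}(1-e^{-y})$. Fix $\varepsilon>0$. Where $y<\varepsilon$ this difference is less than $\varepsilon$. Where $y\ge\varepsilon$, $|z|\to1$ forces $|\tau|\to\infty$. By the symmetry $x\mapsto-x$ let $x\ge0$. The interval $[x+y,\,x+2y+1]$ contains at least $(y+1)/2$ integers $n$, and each satisfies $n\ge|\tau|$ and $|\tau-n|^2\le5(y+1)^2$. Therefore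
\[
P[\mu]=\sum_{n\ne0}\frac{|n|^{1/2}y}{|\tau-n|^2}\ge\frac{|\tau|^{1/2}\,y}{10(y+1)}\ge\frac{|\tau|^{1/2}\,\varepsilon}{10(1+\varepsilon)}\longrightarrow\infty .
\]
So $|S_\mu|-|S_\nu|\to0$ as $|z|\to1$, although $\mu\neq\nu$.
\end{remark}

\section{Perturbation by an outer function}\label{sec:perturb}

To obtain an inner function codivisible with $S_\mu$, multiply $S_\mu$ by a unit $1-q$ of $C$ in such a way that the product $S_\mu-qS_\mu$ is still in $H^\infty$, and take the inner factor. If $G=qS_\mu$ is outer, the inner factor is really new.

\begin{proposition}\label{prop:perturb}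
Let $S_\mu$ be a singular function and let $G$ be an outer function with $\|G\|_\infty<1$ such that $G\overline{S_\mu}=q$ a.e.\ on $\mathbb T$ for some $q\in C$. Write $S_\mu-G=\theta O$ with $\theta$ inner and $O$ outer. Then $\theta$ and $S_\mu$ are codivisible in $H^\infty+C$. If $S_\mu-G$ has no zeros in $\mathbb D$, then $\theta=cS_\nu$ with $|c|=1$, $\nu\neq0$ and $\nu\neq\mu$.
\end{proposition}

\begin{proof}
Let $r=\|G\|_\infty$. Then $|q|\le r$ a.e., hence everywhere by continuity, so $1-q$ and $(1-q)^{-1}$ belong to $C$. On $\mathbb T$ we have $S_\mu-G=S_\mu(1-q)$, so $|O^*|=|1-q|$ takes values in $[1-r,1+r]$. Since $\log|O|=P[\log|O^*|]$, the same bounds hold for $|O|$ in $\mathbb D$, and $O^{-1}\in H^\infty$. Thus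
\[
\theta=S_\mu h,\qquad h=(1-q)\,O^{-1},\qquad h^{-1}=(1-q)^{-1}O,
\]
and $h,h^{-1}\in H^\infty+C$ because $H^\infty+C$ is an algebra. This is codivisibility.

If $S_\mu-G$ has no zeros, then $\theta=cS_\nu$ by (H2). If $\nu=0$, Lemma~\ref{lem:moduli} applied to $cS_\nu=S_\mu h$ gives $\mu=0$, which is false. If $\nu=\mu$, then $G=S_\mu(1-cO)$, which contradicts (H3).
\end{proof}

Everything except the absence of zeros is easy to arrange.

\begin{example}\label{ex:point}
Let $\mu=\delta_1$ and use the coordinate $\zeta=(1+z)/(1-z)$, which maps $\mathbb D$ onto $\{\operatorname{Re}\zeta>0\}$ and $\mathbb T\setminus\{1\}$ onto the imaginary axis. Then $S_\mu=e^{-\zeta}$. Fix $0<\varepsilon<1$ and let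
\[
G=\varepsilon\,\frac{1-z}{2}=\frac{\varepsilon}{1+\zeta}.
\]
The function $\log G=\log\varepsilon-\log(1+\zeta)$ has bounded imaginary part, so $G$ is outer by (P3), and $\|G\|_\infty=\varepsilon$. The function $q=G\overline{S_\mu}$ is continuous on $\mathbb T\setminus\{1\}$, and $|q|=|G|\to0$ at $1$: the zero of $G$ damps the oscillation of $S_\mu$. So Proposition~\ref{prop:perturb} applies. To find the zeros of $S_\mu-G$, write $G/S_\mu=e^f$ with
\[
f=\zeta-\log(1+\zeta)+\log\varepsilon,\qquad f(iy)=\log\varepsilon-\tfrac12\log(1+y^2)+i\,(y-\arctan y).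
\]
The zeros of $S_\mu-G=S_\mu(1-e^f)$ are the points where $f\in2\pi i\mathbb Z$. The equation $f=2\pi ik$ reads $\zeta=\Psi(\zeta)$ with $\Psi(\zeta)=2\pi ik+\alpha+\log(1+\zeta)$ and $\alpha=\log(1/\varepsilon)>0$. As $|1+\zeta|\ge1$, $\Psi$ maps the right half-plane into the closed half-plane $\{\operatorname{Re}\zeta\ge\alpha\}$, where $|\Psi'|\le1/(1+\alpha)<1$. By the contraction principle there is exactly one solution for each $k\in\mathbb Z$.

The inner factor is $\theta=cBS_\nu$ with $B$ an infinite Blaschke product, and in fact $\nu=0$. As $z\to\xi\in\mathbb T\setminus\{1\}$, both $|S_\mu-G|$ and, by (P2), $|O|=\exp P[\log|1-q|]$ tend to $|1-q(\xi)|$. So $|S_\nu|\ge|\theta|\to1$, and $\nu=\beta\delta_1$ by (P1). For real $\zeta=t$ we have $\varepsilon/(1+t)-e^{-t}\le|S_\mu-G|\le\|O\|_\infty e^{-\beta t}$, and $t\to\infty$ forces $\beta=0$. We have found a Blaschke product codivisible with $S_{\delta_1}$. By Theorem~\ref{thm:more}(c), no choice of $G$ avoids zeros when $\mu$ has countable closed support.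
\end{example}

The example says what to change. The boundary values of $f$ lie on a curve in the left half-plane that recedes logarithmically to the left, which makes $q=e^f$ small and continuous; inside, $f$ meets the points $2\pi ik$ that lie to the right of the curve. In general, if $G=e^{i\kappa-\mathcal H[w]}$ with $w=-\log|G^*|$, then $G/S_\mu=e^f$ with
\begin{equation}\label{eq:f}
f=\mathcal H[\mu]-\mathcal H[w]+i\kappa .
\end{equation}
We reverse the order: we construct $f$ geometrically, read off $w=-\operatorname{Re}f$ on the circle, and recover $\mu$ as the measure that represents $\operatorname{Re}f+P[w]$. To make $f$ omit the lattice we replace the plane by the universal covering surface of the plane minus the lattice. The price is that this surface has infinitely many sheets over the left half-plane, and each must be cut along a curve like the one above, at some depth $a_j$. Two requirements then compete. The cuts correspond to arcs that accumulate on $\mathbb T$, and continuity of $e^f$ at the accumulation points needs $a_j\to\infty$ (Section~\ref{sec:surfaces}). The outer function $G$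 exists only if $w\in L^1(\lambda)$, and $w\ge a_j$ on the $j$th arc, so the depths must grow slowly (Section~\ref{sec:depths}). Finally, $\operatorname{Re}f+P[w]$ has to be nonnegative with a singular measure (Section~\ref{sec:recover}).

\section{The cut covering surfaces}\label{sec:surfaces}

\subsection*{The covering and the cuts}
Let
\[
A=\{\,n+2\pi ik:\ n=0,1,2,\dots,\ k\in\mathbb Z\,\}.
\]
The column $n=0$ is what Theorem~\ref{thm:main} needs; the other columns will give the infinite family in Theorem~\ref{thm:more}(a). The set $A$ is closed, discrete, countable and contained in $\{\operatorname{Re}\zeta\ge0\}$. Let $\ell:Y\to\mathbb C\setminus A$ be the universal covering. By the uniformization theorem the simply connected surface $Y$ is conformally the sphere, the plane or a disk, and the first two are excluded because the nonconstant holomorphic function $\ell$ omits two values (Picard's theorem). So we regard $Y$ as a disk in the plane.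

The half-plane $L=\{\operatorname{Re}\zeta<0\}$ is simply connected and disjoint from $A$, so $\ell$ maps each component of $\ell^{-1}(L)$ conformally onto $L$. These components are disjoint open sets, so there are countably many. There are infinitely many: the group of deck transformations is infinite and permutes them, and a deck transformation that maps a component to itself fixes its points, since $\ell$ is injective there, and so is the identity. We list these \emph{sheets} as $L_1,L_2,\dots$ and use $\zeta=\ell(x)=t+iy$ as coordinate on each. Fix a base point $x_0\in Y$ with $\operatorname{Re}\ell(x_0)>0$.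

Let $a=(a_j)_{j\ge1}$ be a sequence of positive integers, the \emph{depths}. In $L_j$ let
\[
B_j(a)=\{t\le-a_j-\log(1+y^2)\},\qquad \gamma_j(a)=\{t=-a_j-\log(1+y^2)\},
\]
and put $X_a=Y\setminus\bigcup_jB_j(a)$; see Figure~\ref{fig:sheet}. The union of the $B_j(a)$ is closed in $Y$: a limit point $x$ has $\operatorname{Re}\ell(x)\le-1$, so it lies in some open sheet $L_i$, which meets only $B_i(a)$, and $B_i(a)$ is closed in $L_i$. Thus $X_a$ is open, $x_0\in X_a$, and the closure of $X_a$ in $Y$ is $\overline X_a=X_a\cup\bigcup_j\gamma_j(a)$. If $a_j\le b_j$ for all $j$, written $a\le b$, then $X_a\subset X_b$ and $\overline X_a\subset\overline X_b$.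

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.8,yscale=0.27]
\fill[gray!25] (-6.6,-8) -- plot[domain=-8:8,samples=81] ({-1.5-ln(1+(\x)*(\x))},{\x}) -- (-6.6,8) -- cycle;
\draw[thick] plot[domain=-8:8,samples=81] ({-1.5-ln(1+(\x)*(\x))},{\x});
\draw[dashed] (0,-8) -- (0,8);
\draw[->] (-6.6,0) -- (3.8,0);
\foreach \n in {0,1,2,3} \foreach \y in {-6.28,0,6.28} \node[circle,fill,inner sep=1.2pt] at (\n,\y) {};
\node at (-5.4,1.8) {$B_j(a)$};
\node at (-1.8,4.6) {$L_j\cap X_a$};
\node[right] at (-4.9,-5.8) {$\gamma_j(a)$};
\node[below right] at (-1.5,0) {$-a_j$};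
\end{tikzpicture}
\caption{One sheet $L_j$ over the left half-plane, drawn in the coordinate $\zeta=t+iy$. The shaded set $B_j(a)$, bounded by the curve $\gamma_j(a):t=-a_j-\log(1+y^2)$, is removed. The dots are the omitted points $n+2\pi ik$; the sheet is attached to the rest of the covering surface along the segments of the dashed line between consecutive dots.}\label{fig:sheet}
\end{figure}

\begin{lemma}\label{lem:simply}
$X_a$ is simply connected.
\end{lemma}

\begin{proof}
Let $Y_0=\{x\in Y:\operatorname{Re}\ell(x)\ge-\frac12\}\subset X_a$. For $0\le s\le1$ define $R_s:Y\to Y$ on each sheet by $t+iy\mapsto(1-s)t+s\max(t,-\frac12)+iy$, and by the identity off $\bigcup L_j$. The map $(s,x)\mapsto R_s(x)$ is continuous for $x$ in each open set $L_j$ and is the identity for $x$ in the open set $\{\operatorname{Re}\ell>-\frac12\}$; these sets cover $Y$, so it is continuous. It is a deformation retraction of $Y$ onto $Y_0$. It moves points horizontally to the right within their sheet, so it maps $X_a$ into $X_a$ and retracts $X_a$ onto $Y_0$ as well. Hence $X_a$ is homotopy equivalent to $Y$.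
\end{proof}

By the Riemann mapping theorem there is a conformal map $\varphi_a:\mathbb D\to X_a$ with $\varphi_a(0)=x_0$. Put $\Phi_a=\varphi_a^{-1}$ and
\[
f_a=\ell\circ\varphi_a:\mathbb D\to\mathbb C\setminus A .
\]
The function $f_a$ is locally injective and omits $A$.

\subsection*{Boundary behavior}
The boundary of $X_a$ in the plane is not under control, but the cuts are analytic arcs with $X_a$ on one side, and there the Riemann map extends by reflection.

\begin{lemma}\label{lem:boundary}
The map $\Phi_a$ extends to a homeomorphism of $\overline X_a$ onto $\mathbb D\cup\bigcup_jJ_j(a)$, where the sets $J_j(a)=\Phi_a(\gamma_j(a))$ are disjoint open arcs of $\mathbb T$.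
\end{lemma}

\begin{proof}
We drop $a$ from the notation. Let $p\in\gamma_j$ and $s_0=-\operatorname{Im}\ell(p)$. First we straighten $\gamma_j$ near $p$. The function $\Psi(s)=-a_j-\log(1+s^2)-is$ is holomorphic near $s_0$, $\Psi(s_0)=\ell(p)$, and $\Psi'(s_0)=-2s_0/(1+s_0^2)-i\ne0$. Let $\rho=\operatorname{Re}\Psi+a_j+\log(1+(\operatorname{Im}\Psi)^2)$; the point of $L_j$ over $\Psi(s)$ lies in $X$ if $\rho(s)>0$ and on $\gamma_j$ if $\rho(s)=0$. We have $\rho=0$ for real $s$. The derivative of $\Psi$ in the direction $i$ at $s_0$ is $i\Psi'(s_0)=1-2is_0/(1+s_0^2)$, so that of $\rho$ is $1+4s_0^2/(1+s_0^2)^2>0$. Hence on a small disk $\Delta$ centered at $s_0$ the map $\Psi$ is injective with values in $L$, and $\rho(s)$ has the sign of $\operatorname{Im}s$. Let $x(s)\in L_j$ be the point over $\Psi(s)$. Then $s\mapsto x(s)$ is a conformal map of $\Delta$ onto a neighborhood of $p$ under which the upper half-disk $\Delta^+$ corresponds to $X$ and the real diameter to $\gamma_j$.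

On $\Delta^+$ the function $\Phi(x(s))$ has no zero, because $x_0\notin L_j$. Let $h$ be a branch of $-i\log\Phi(x(s))$ on $\Delta^+$. Then $\operatorname{Im}h=-\log|\Phi(x(s))|>0$, and $\operatorname{Im}h\to0$ at the diameter, because $x(s)$ leaves every compact subset of $X$ and so $|\Phi|\to1$. By the Schwarz reflection principle $h$ extends holomorphically to $\Delta$ with $h(\bar s)=\overline{h(s)}$; thus $\operatorname{Im}h(s)$ has the sign of $\operatorname{Im}s$. Write $h(s)-h(s_0)=c(s-s_0)^N(1+o(1))$ with $c\neq0$ real and $N\ge1$. Positivity in $\Delta^+$ gives $c\sin N\omega\ge0$ for $0<\omega<\pi$, which forces $N=1$. So $h$ is conformal near $s_0$ and preserves the sign of the imaginary part. Consequently $\Phi=e^{ih}$ extends continuously to $\gamma_j$ near $p$ and maps arbitrarily small relative neighborhoods of $p$ in $\overline X$ homeomorphically onto relative neighborhoods of $\Phi(p)\in\mathbb T$ in $\overline{\mathbb D}$.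

The local extensions agree, being continuous extensions from a dense set, and they define a continuous open map $\Phi:\overline X\to\overline{\mathbb D}$. It is injective. Otherwise two points $p\ne p'$ of $\bigcup\gamma_j$ have the same image $\xi$, and disjoint relative neighborhoods of $p$ and $p'$ have images that both contain the part of $\mathbb D$ near $\xi$; this contradicts injectivity on $X$. So $\Phi$ is a homeomorphism onto its image, and the sets $\Phi(\gamma_j)$ are disjoint, connected and open in $\mathbb T$.
\end{proof}

From now on $\varphi_a$ and $f_a=\ell\circ\varphi_a$ denote the continuous extensions to $\mathbb D\cup J(a)$, where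
\[
J(a)=\bigcup_jJ_j(a),\qquad E_a=\mathbb T\setminus J(a).
\]
The set $E_a$ is closed, and it is nonempty because $\mathbb T$ is connected. On $J(a)$ we define the continuous function $w_a=-\operatorname{Re}f_a$; thus
\begin{equation}\label{eq:w}
w_a=a_j+\log\bigl(1+(\operatorname{Im}f_a)^2\bigr)\ge a_j\ge1\quad\text{on }J_j(a).
\end{equation}
The set $E_a$ will carry the singular measure, so it has to be a null set. The only finite radial limits available to $f_a$ on $E_a$ are the omitted points, and there are countably many of them.

\begin{lemma}\label{lem:null}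
Suppose that $-\operatorname{Re}f_a\le V$ in $\mathbb D$ for some harmonic function $V\ge0$. Then $\lambda(E_a)=0$.
\end{lemma}

\begin{proof}
\emph{If $\xi\in E_a$ and $f_a(t\xi)\to c\in\mathbb C$ as $t\to1$, then $c\in A$.} Suppose that $c\notin A$ and take a disk about $c$ that is evenly covered by $\ell$. For $t$ near $1$ the path $\varphi_a(t\xi)$ stays over this disk, hence in one component of its preimage, so it converges to a point $x\in\overline X_a$. Then $t\xi=\Phi_a(\varphi_a(t\xi))\to\Phi_a(x)$, so $\xi=\Phi_a(x)\in\mathbb D\cup J(a)$, a contradiction.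

Let $Q_1$ be holomorphic with $\operatorname{Re}Q_1=V$ and let $Q_2=f_a+Q_1$. Both have nonnegative real part. The functions $1/(1+Q_i)$ are bounded and have nonzero radial limits a.e.\ by (H1), so $Q_1$, $Q_2$ and $f_a=Q_2-Q_1$ have finite radial limits a.e. If $\lambda(E_a)>0$, then $f_a^*=c$ on a set of positive measure for some $c$ in the countable set $A$. The bounded function $e^{-Q_1}-e^ce^{-Q_2}=e^{-Q_2}(e^{f_a}-e^c)$ has radial limit $0$ on this set, so it vanishes identically by (H1). Then $f_a$ is constant, which is false.
\end{proof}

Now define the candidate for $G\overline{S_\mu}$: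
\[
q_a=e^{f_a}\ \text{ on }J(a),\qquad q_a=0\ \text{ on }E_a .
\]

\begin{lemma}\label{lem:continuous}
If $a_j\to\infty$, then $q_a$ is continuous on $\mathbb T$.
\end{lemma}

\begin{proof}
The function $q_a$ is continuous on the open set $J(a)$, where $|q_a|=e^{-w_a}$. Let $K>0$. By \eqref{eq:w} the set $\{\xi\in J(a):w_a(\xi)\le K\}$ meets only the finitely many arcs with $a_j\le K$, and it meets such an arc in the image under $\Phi_a$ of the compact piece $\{\log(1+y^2)\le K-a_j\}$ of $\gamma_j(a)$. So this set is compact, and its complement in $\mathbb T$ is an open neighborhood of $E_a$ on which $|q_a|<e^{-K}$. Hence $q_a$ is continuous at each point of $E_a$.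
\end{proof}

\begin{remark}
Both features of the cuts are needed here. With vertical cuts $t=-a_j$ the function $q_a$ would have constant modulus on $J_j(a)$ while its argument $\operatorname{Im}f_a$ tends to $\pm\infty$ at the endpoints, so it would have no limit there. If $a_j\le K$ for infinitely many $j$, then on each of these arcs $|q_a|=e^{-a_j}/(1+y^2)$ takes a value $\ge e^{-K}$ and values arbitrarily close to $0$, while the lengths of the arcs tend to $0$; this is incompatible with uniform continuity.
\end{remark}

\section{Depths tending to infinity with finite mean}\label{sec:depths}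

Define the \emph{mean depth}
\[
M(a)=\int_{J(a)}w_a\,d\lambda\in[0,\infty].
\]
We need a sequence with $a_j\to\infty$ and $M(a)<\infty$. If the arcs did not depend on $a$, this would resemble the elementary fact that for a convergent series $\sum\lambda(J_j)$ there are weights $a_j\to\infty$ with $\sum a_j\lambda(J_j)<\infty$. But a change of one depth changes the Riemann map and with it all the arcs. We therefore imitate the proof of the elementary fact: start with all depths equal to $1$, and at step $m$ deepen to $m+1$ all cuts outside a finite set so large that the mean depth grows by at most $2^{-m}$. To estimate the growth we need, for bounded sequences, a harmonic majorant of the depth that is defined in the $\zeta$-plane and so does not depend on the Riemann map, and a way to compare $M(a)$ for two sequences.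

Call $\eta$ a \emph{test function for $a$} if $\eta$ is continuous on $\mathbb T$, has compact support in $J(a)$, and $0\le\eta\le w_a$ on $J(a)$. Then
\begin{equation}\label{eq:sup}
M(a)=\sup_\eta\int\eta\,d\lambda ,
\end{equation}
by monotone convergence applied to $\eta_i=w_a\min\bigl(1,(i\,d-1)^+\bigr)$, where $d$ is the distance to $E_a$. Test functions let us work with bounded harmonic functions only.

\subsection*{A majorant for bounded sequences}
For an integer $m\ge1$ let $\overline\Omega_m=\{t+iy:\ t\ge-m-\log(1+y^2)\}$. On $\overline\Omega_m$,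
\begin{equation}\label{eq:away}
|\zeta+m+2|\ge\max(1,|y|),\qquad \zeta+m+2\notin(-\infty,0].
\end{equation}
Indeed, $|\zeta+m+2|\ge|y|$ always, and if $|y|<1$ then $\operatorname{Re}(\zeta+m+2)\ge2-\log2>1$. Put
\[
v_m(\zeta)=m+\log2+2\log|\zeta+m+2| .
\]
Since $2\max(1,y^2)\ge1+y^2$, \eqref{eq:away} gives
\begin{equation}\label{eq:v}
v_m(\zeta)\ge m+\log(1+y^2)\ge\max(1,-\operatorname{Re}\zeta)\quad\text{on }\overline\Omega_m .
\end{equation}
This is the first use of the logarithmic shape of the cuts: the depth is dominated by the logarithm of the modulus of a holomorphic function.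

\begin{lemma}\label{lem:bounded}
Let $a_j\le m$ for all $j$. Then $\ell(\overline X_a)\subset\overline\Omega_m$, $\lambda(E_a)=0$, and
\[
M(a)\le\int_{J(a)}v_m\circ f_a\,d\lambda=v_m(\ell(x_0))<\infty .
\]
Moreover $P[\eta]\circ\Phi_a\le v_m\circ\ell$ on $X_a$ for every test function $\eta$ for $a$.
\end{lemma}

\begin{proof}
A point of $\overline X_a$ either has $t\ge0$ or lies in some $L_j$ with $t\ge-a_j-\log(1+y^2)$; in both cases its projection is in $\overline\Omega_m$. By \eqref{eq:away} the principal logarithm $F=\log(f_a+m+2)$ is holomorphic in $\mathbb D$ with $|\operatorname{Im}F|<\pi$. So $V=v_m\circ f_a=m+\log 2+2\operatorname{Re}F$ is harmonic, and $V=P[V^*]$ with $V^*\in L^2(\lambda)$ by (P3). By \eqref{eq:v}, $V\ge\max(1,-\operatorname{Re}f_a)$, and Lemma~\ref{lem:null} gives $\lambda(E_a)=0$. On $J(a)$ we have $V^*=v_m\circ f_a\ge w_a$ by continuity and \eqref{eq:v}. Integrating, $M(a)\le\int V^*\,d\lambda=V(0)=v_m(\ell(x_0))$. Finally $\eta\le V^*$ a.e., so $P[\eta]\le V$.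
\end{proof}

\subsection*{Comparing two sequences}
The surfaces share the base point $x_0$, so a harmonic function on the larger surface can be evaluated at $x_0$ by its boundary values on the smaller one.

\begin{lemma}\label{lem:compare}
Let $a\le b$ with $a$ bounded, and let $S$ be a set of indices with $a_j=b_j$ for $j\in S$. Let $\eta$ be a test function for $b$, and let $u$ be the continuous extension of $P[\eta]\circ\Phi_b$ to $\overline X_b$. Then
\[
\int\eta\,d\lambda\le M(a)+\sum_{j\notin S}\int_{J_j(a)}u\circ\varphi_a\,d\lambda .
\]
\end{lemma}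

\begin{proof}
The extension exists by (P2) and Lemma~\ref{lem:boundary}, and $u=\eta\circ\Phi_b$ on each $\gamma_j(b)$. Since $\overline X_a\subset\overline X_b$, the function $u\circ\varphi_a$ is bounded and harmonic in $\mathbb D$ and continuous on $\mathbb D\cup J(a)$. By (P3) and $\lambda(E_a)=0$ (Lemma~\ref{lem:bounded}; this is where boundedness of $a$ is used),
\[
\int\eta\,d\lambda=P[\eta](0)=u(x_0)=(u\circ\varphi_a)(0)=\sum_j\int_{J_j(a)}u\circ\varphi_a\,d\lambda .
\]
Let $j\in S$, $\xi\in J_j(a)$ and $x=\varphi_a(\xi)\in\gamma_j(a)=\gamma_j(b)$. Then $u(x)=\eta(\Phi_b(x))\le w_b(\Phi_b(x))=-\operatorname{Re}\ell(x)=w_a(\xi)$. So the terms with $j\in S$ add up to at most $M(a)$.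
\end{proof}

\begin{proposition}\label{prop:depths}
There is a sequence $a$ of positive integers with $a_j\to\infty$ and $M(a)<\infty$.
\end{proposition}

\begin{proof}
\emph{The approximating sequences.} We construct sequences $a^{(m)}$ and finite sets $S_m$ such that $a^{(m)}_j\le m$ for all $j$ and $a^{(m)}_j=m$ for $j\notin S_m$. Let $a^{(1)}\equiv1$ and $S_1=\emptyset$. Given $a^{(m)}$ and $S_m$, apply Lemma~\ref{lem:bounded} to $a^{(m)}$ with the bound $m+1$: the series $\sum_j\int_{J_j(a^{(m)})}v_{m+1}\circ f_{a^{(m)}}\,d\lambda$ of nonnegative terms converges. Choose a finite set $S_{m+1}\supset S_m\cup\{1,\dots,m\}$ with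
\begin{equation}\label{eq:tail}
\sum_{j\notin S_{m+1}}\int_{J_j(a^{(m)})}v_{m+1}\circ f_{a^{(m)}}\,d\lambda\le2^{-m},
\end{equation}
and let $a^{(m+1)}_j=a^{(m)}_j$ for $j\in S_{m+1}$ and $a^{(m+1)}_j=m+1$ for $j\notin S_{m+1}$.

\emph{One step costs at most $2^{-m}$.} Apply Lemma~\ref{lem:compare} to $a^{(m)}\le a^{(m+1)}$ and $S=S_{m+1}$. For a test function $\eta$ for $a^{(m+1)}$, Lemma~\ref{lem:bounded} gives $u\le v_{m+1}\circ\ell$ on $X_{a^{(m+1)}}$, which contains the curves $\gamma_j(a^{(m)})$ with $j\notin S_{m+1}$. By \eqref{eq:tail}, $\int\eta\,d\lambda\le M(a^{(m)})+2^{-m}$, and \eqref{eq:sup} gives $M(a^{(m+1)})\le M(a^{(m)})+2^{-m}$. Hence $M(a^{(m)})\le M_0:=M(a^{(1)})+1<\infty$ for all $m$.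

\emph{The limit.} The sets $S_m$ increase to the set of all indices. If $j\in S_{m+1}\setminus S_m$, then $a_j^{(i)}=i$ for $i\le m$ and $a^{(i)}_j=m$ for $i\ge m$; put $a_j=m$. Then $a_j\ge m$ outside the finite set $S_m$, so $a_j\to\infty$. Also $a^{(m)}\le a$, and $a^{(m)}_j=a_j$ for $j\in S_{m+1}$. The majorants $v_m$ are not available for the unbounded sequence $a$, but a test function $\eta$ for $a$ is bounded, say by $R$. Apply Lemma~\ref{lem:compare} to $a^{(m)}\le a$ and $S=S_{m+1}$. Here $u\le R$, and $1\le v_{m+1}\circ f_{a^{(m)}}$ on $J(a^{(m)})$ by \eqref{eq:v}, so \eqref{eq:tail} gives $\int\eta\,d\lambda\le M_0+R\,2^{-m}$. Let $m\to\infty$ and use \eqref{eq:sup}: $M(a)\le M_0$.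
\end{proof}

\section{Recovering the singular and the outer function}\label{sec:recover}

Fix $a$ as in Proposition~\ref{prop:depths} and drop it from the notation. Extend $w$ by $0$ to $E$; then $w\in L^1(\lambda)$, and we put $W=P[w]\ge0$. By (P2), $W(z)\to w(\xi)$ as $z\to\xi\in J$, so the harmonic function $\operatorname{Re}f+W$ tends to $0$ at every point of $J$. This says nothing about its sign, since its behavior at $E$ is unknown. But it can be negative only where $\operatorname{Re}f<0$, that is, over a single sheet $L_j$, and there the boundary is explicit.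

\begin{lemma}\label{lem:positive}
$-\operatorname{Re}f\le W$ in $\mathbb D$.
\end{lemma}

\begin{proof}
Let $\widehat W=W\circ\Phi\ge0$ on $X$. We must show that $-\operatorname{Re}\ell\le\widehat W$, and this holds where $\operatorname{Re}\ell\ge0$. On $L_j\cap X$ use the coordinate $\zeta$, which ranges over the domain $\Sigma_j=\{-a_j-\log(1+y^2)<t<0\}$. For $\varepsilon>0$ let
\[
\psi(\zeta)=-\operatorname{Re}\zeta-\widehat W(\zeta)-\varepsilon\operatorname{Re}(-\zeta)^{1/2}
\]
with the principal branch of the root. It is harmonic in $\Sigma_j$. As $|\arg(-\zeta)^{1/2}|<\pi/4$, we have $\operatorname{Re}(-\zeta)^{1/2}\ge|\zeta|^{1/2}/\sqrt2$. We examine the three kinds of boundary points.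
At a point of the imaginary axis, including the points of $A$, we have $\limsup\psi\le0$ because $\psi\le-\operatorname{Re}\zeta\to0$. At a point $\zeta'$ of the cut, $\widehat W(\zeta)\to-\operatorname{Re}\zeta'$ by Lemma~\ref{lem:boundary} and the limit of $W$ on $J_j$, so $\limsup\psi\le0$. At infinity, $\psi\le a_j+\log(1+|\zeta|^2)-\varepsilon|\zeta|^{1/2}/\sqrt2\to-\infty$; this is the second use of the slow recession of the cuts. By the maximum principle $\psi\le0$ in $\Sigma_j$. Let $\varepsilon\to0$.
\end{proof}

\begin{proposition}\label{prop:pair}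
There are a nonzero finite singular measure $\mu\ge0$ and an outer function $G$ with $\|G\|_\infty\le e^{-1}$ such that $G=e^fS_\mu$ in $\mathbb D$ and $G\overline{S_\mu}=q$ a.e.\ on $\mathbb T$, where $q\in C$.
\end{proposition}

\begin{proof}
Lemmas~\ref{lem:positive} and~\ref{lem:null} give $\lambda(E)=0$. By Lemma~\ref{lem:positive} and (P1), $\operatorname{Re}f+W=P[\mu]$ for a finite measure $\mu\ge0$, and $\mu(J)=0$ since $\operatorname{Re}f+W\to0$ at the points of $J$. So $\mu$ is carried by the null set $E$ and is singular. It is nonzero because $\mu(\mathbb T)=\operatorname{Re}\ell(x_0)+M(a)>0$.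

The functions $f$ and $\mathcal H[\mu]-\mathcal H[w]$ have the same real part, so \eqref{eq:f} holds with a real constant $\kappa$. Put $G=e^{i\kappa-\mathcal H[w]}$. It is outer by (H2), and $G=e^fe^{-\mathcal H[\mu]}=e^fS_\mu$. Since $w\ge1$ on $J$ and $\lambda(E)=0$, we have $W\ge1$ and $|G|=e^{-W}\le e^{-1}$. Taking radial limits in $G=e^fS_\mu$ at the points of $J$, where $e^f\to q=q_a$, we get $G=qS_\mu$ a.e., hence $G\overline{S_\mu}=q$ a.e. The function $q$ is continuous by Lemma~\ref{lem:continuous}.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:more}(a),(b)]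
For $n=0,1,2,\dots$ the function $e^{-n}G$ is outer, has norm at most $e^{-1}$, and $e^{-n}G\,\overline{S_\mu}=e^{-n}q\in C$. The function
\[
F_n=S_\mu-e^{-n}G=S_\mu\,(1-e^{f-n})
\]
has no zeros in $\mathbb D$, because $f$ omits $n+2\pi i\mathbb Z\subset A$. By Proposition~\ref{prop:perturb}, $F_n=c_nS_{\nu_n}O_n$ with $|c_n|=1$, $O_n$ outer, $\nu_n\neq0$, $\nu_n\neq\mu$, and $S_{\nu_n},S_\mu$ are codivisible in $H^\infty+C$. The pair $S_\mu,S_{\nu_0}$ proves Theorem~\ref{thm:main}, and Lemma~\ref{lem:cancel} applied to this pair proves Theorem~\ref{thm:more}(b).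

Division in an algebra is transitive, so the functions $S_{\nu_n}$ are codivisible with each other. If $\nu_n=\nu_{n'}$ for some $n\neq n'$, then
\[
(e^{-n'}-e^{-n})\,G=F_n-F_{n'}=S_{\nu_n}\,(c_nO_n-c_{n'}O_{n'}),
\]
so the singular function $S_{\nu_n}$ divides $G$ in $H^\infty$, against (H3). This proves Theorem~\ref{thm:more}(a).
\end{proof}

\begin{remark}
By Theorem~\ref{thm:more}(c) the measures $\mu,\nu_0,\nu_1,\dots$ have one and the same closed support, which is uncountable. It is contained in the closed null set $E$ left over by the arcs $J_j$, where $q$ vanishes, just as $q$ vanishes at the support $\{1\}$ in Example~\ref{ex:point}.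
\end{remark}

\begin{thebibliography}{1}

\bibitem{division}
\emph{Division in $H^\infty+C$}, doi:10.1307/mmj/1029002508,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=10.1307\%2Fmmj\%2F1029002508\allowbreak\&isResultClick=True}.

\end{thebibliography}
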